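\title{Injectivity classes in locally presentable categories and large cardinals}

\begin{abstract}
Every injectivity class is closed under products and split subobjects. We study the converse statement for locally presentable categories. If there is no measurable cardinal, it fails: the $\sigma$-complete Boolean algebras that admit no $\sigma$-complete homomorphism to the two-element algebra form a counterexample. Hence the statement is not provable in ZFC, if ZFC is consistent. We show that it is equivalent to a principle asserting the existence of certain complete ultrafilters. It implies that there is a proper class of measurable cardinals, and it follows from a proper class of strongly compact cardinals and from ``Ord is Woodin''. If a proper class of strongly compact cardinals is consistent, it does not imply ``Ord is Woodin''.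
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Injectivity classes}
An object $K$ of a category $\mathcal K$ is \emph{injective with respect to} a morphism $h\colon X\to Y$ if every $f\colon X\to K$ factors through $h$, that is, $f=gh$ for some $g\colon Y\to K$. One may read $h$ as a family of equations with parameters $X$ and unknowns $Y$; injectivity says that for every choice of the parameters in $K$ there is a solution in $K$. For example, an abelian group is injective with respect to multiplication by $n$ on $\mathbb Z$ if and only if each of its elements is divisible by $n$. For a class $\mathcal H$ of morphisms, which need not be a set, $\mathrm{Inj}\,\mathcal H$ is the full subcategory of all objects injective with respect to every $h\in\mathcal H$. A full subcategory of this form is an \emph{injectivity class}.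

A full subcategory $\mathcal L\subseteq\mathcal K$ is \emph{closed under products} if every product in $\mathcal K$ of a set-indexed family of objects of $\mathcal L$ lies in $\mathcal L$; the empty family is allowed, so a terminal object lies in $\mathcal L$. It is \emph{closed under split subobjects} if $B\in\mathcal L$ whenever $A\in\mathcal L$ and there are $m\colon B\to A$ and $r\colon A\to B$ with $rm=\mathrm{id}_B$; such an $m$ is a \emph{split monomorphism}. Injectivity classes have both properties. If the components of $f\colon X\to\prod_i K_i$ factor as $f_i=g_ih$, then $f=\langle g_i\rangle h$; and if $f\colon X\to B$ and $mf=gh$, then $f=rmf=(rg)h$.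

It is natural to ask whether these two properties characterize injectivity classes, at least in categories that are built from a set of small pieces. Let $\lambda$ be a regular cardinal. A poset is \emph{$\lambda$-directed} if every subset with fewer than $\lambda$ elements has an upper bound, and an object $A$ is \emph{$\lambda$-presentable} if $\mathcal K(A,-)$ preserves colimits of diagrams indexed by $\lambda$-directed posets. The category $\mathcal K$ is \emph{locally $\lambda$-presentable} if it is cocomplete and has a set $\mathcal A$ of $\lambda$-presentable objects such that every object is a $\lambda$-directed colimit of objects from $\mathcal A$, and \emph{locally presentable} if this holds for some regular $\lambda$. Locally presentable categories are also complete. The statement in question is the following.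

\begin{quote}
\textbf{(S)}\quad Every full subcategory of a locally presentable category that is closed under products and split subobjects is an injectivity class.
\end{quote}

Ad\'amek and Rosick\'y \cite{AR} list the question whether (S) holds as an open problem. They note that the answer is affirmative under an additional hypothesis of large-cardinal type related to Vop\v{e}nka's principle, the statement $(*)$ of \cite[Remark 6.27(2)]{AR}. The question is therefore whether (S) can be settled in ZFC alone.

The simplest cases point to a positive answer. In $\mathbf{Set}$, a class closed under products and split subobjects contains the one-element sets, and if it contains a set with two or more elements, then it contains all nonempty sets, as split subobjects of powers of that set. So there are four such classes: all sets, the nonempty sets, the sets with at most one element, and the one-element sets. They are $\mathrm{Inj}\,\mathcal H$ for $\mathcal H=\emptyset$, $\{\emptyset\to1\}$, $\{2\to1\}$ and $\{\emptyset\to 1,\,2\to 1\}$. In general, Proposition~\ref{prop:solution} below shows that the conclusion of (S) holds as soon as a solution set condition holds, so the only possible obstruction is one of size. Since local presentability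 is a hypothesis that bounds sizes, one would guess that (S) is a theorem. The weak point of the guess is that the subcategory in (S) is an arbitrary class, and nothing ties it to a fixed cardinal.

\subsection*{Set-theoretic conventions}
The base theory is ZFC, and ``class'' means a class definable with parameters; the proofs also work in NBG. Thus (S) is a scheme, with one instance for each choice of formulas defining the category and the subcategory. The phrase ``$\mathcal L$ is an injectivity class'' hides no quantifier over classes: if $\mathcal H_{\mathcal L}$ is the class of all morphisms with respect to which every object of $\mathcal L$ is injective, then $\mathcal L=\mathrm{Inj}\,\mathcal H$ gives $\mathcal H\subseteq\mathcal H_{\mathcal L}$ and so $\mathcal L\subseteq\mathrm{Inj}\,\mathcal H_{\mathcal L}\subseteq\mathrm{Inj}\,\mathcal H=\mathcal L$. When we choose, for each element of a set, a witness from a proper class, we first restrict to the witnesses of least rank, which form a set, and then use the axiom of choice.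

A \emph{filter} on a set $X$ is a nonempty family of subsets of $X$ that is closed under supersets and finite intersections and does not contain $\emptyset$. It is \emph{$\kappa$-complete} if it is closed under intersections of fewer than $\kappa$ members, and an \emph{ultrafilter} if it contains each subset of $X$ or its complement. An ultrafilter is \emph{principal} if it contains a singleton. Passing to complements, an ultrafilter $U$ is $\kappa$-complete if and only if, whenever a union of fewer than $\kappa$ sets is in $U$, one of the sets is in $U$. A cardinal $\kappa$ is \emph{measurable} if it is uncountable and carries a nonprincipal $\kappa$-complete ultrafilter. We write $\mathrm{Reg}$ for the class of infinite regular cardinals and $\mathcal P_\kappa(\theta)=\{x\subseteq\theta:|x|<\kappa\}$.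

\subsection*{Results}
For an uncountable regular cardinal $\lambda$, let $\mathbf{Boo}_\lambda$ be the category of \emph{$\lambda$-complete Boolean algebras}: the objects are the Boolean algebras in which every family of fewer than $\lambda$ elements has a join, the trivial algebra $\mathbf 1$ with $0=1$ included, and the morphisms are the Boolean homomorphisms that preserve these joins. For $\lambda=\aleph_1$ these are the $\sigma$-complete Boolean algebras. Let $\mathbf 2=\{0,1\}$. A \emph{point} of $A\in\mathbf{Boo}_\lambda$ is a morphism $A\to\mathbf 2$, and $A$ is \emph{pointless} if it has no point.

\begin{theorem}\label{thm:counter}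
Let $\lambda$ be an uncountable regular cardinal such that there is no measurable cardinal $\ge\lambda$. Then the full subcategory of pointless algebras in the locally presentable category $\mathbf{Boo}_\lambda$ is closed under products and split subobjects, but it is not an injectivity class.
\end{theorem}

The categories $\mathbf{Boo}_\lambda$ in fact see the whole strength of (S), which is measured by the following principle, again a scheme.

\begin{quote}
\textbf{(U)}\quad For every uncountable regular cardinal $\lambda$ and every class function $\theta$ assigning to each $\kappa\in\mathrm{Reg}$ a cardinal $\theta(\kappa)\ge\kappa$, there are a set $I\subseteq\mathrm{Reg}$ and a $\lambda$-complete ultrafilter $U$ on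
\[
X_I=\{(\kappa,x):\kappa\in I,\ x\in\mathcal P_\kappa(\theta(\kappa))\}
\]
such that for every $f\in\prod_{\kappa\in I}\theta(\kappa)$ the set $Z_f=\{(\kappa,x)\in X_I:f(\kappa)\in x\}$ is in $U$.
\end{quote}

\begin{theorem}\label{thm:equiv}
The following are equivalent:
\begin{enumerate}
\item[(i)] \textup{(S)};
\item[(ii)] \textup{(S)} for the categories $\mathbf{Boo}_\lambda$, $\lambda$ uncountable and regular;
\item[(iii)] \textup{(U)}.
\end{enumerate}
\end{theorem}

The large-cardinal notions in the next theorem are recalled in Section~\ref{sec:bounds}.

\begin{theorem}\label{thm:bounds}
\begin{enumerate}
\item[(a)] \textup{(S)} implies that there is a proper class of measurable cardinals.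
\item[(b)] If for every cardinal $\lambda$ there is a $\lambda$-strongly compact cardinal, then \textup{(S)} holds. In particular, \textup{(S)} follows from a proper class of strongly compact cardinals.
\item[(c)] If Ord is Woodin, then \textup{(S)} holds.
\item[(d)] If ZFC $+$ ``there is a proper class of strongly compact cardinals'' is consistent, then so is ZFC $+$ \textup{(S)} $+$ ``Ord is not Woodin''.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then ZFC does not prove \textup{(S)}. If ZFC $+$ ``there is a proper class of strongly compact cardinals'' is consistent, then ZFC does not refute \textup{(S)}.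
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:counter} with $\lambda=\aleph_1$, the theory ZFC $+$ ``there is no measurable cardinal'' refutes the instance of (S) given by the pointless algebras in $\mathbf{Boo}_{\aleph_1}$, a class definable without parameters. The axiom of constructibility $V=L$ implies that there is no measurable cardinal (Scott, 1961), and ZFC $+$ $V=L$ is consistent if ZFC is (G\"odel). This gives the first claim. The second follows from Theorem~\ref{thm:bounds}(b).
\end{proof}

Section~\ref{sec:test} reduces the question to the existence of one test morphism for each object outside the subcategory. Sections~\ref{sec:boo} and~\ref{sec:counter} prove Theorem~\ref{thm:counter}, Section~\ref{sec:U} proves Theorem~\ref{thm:equiv}, and Section~\ref{sec:bounds} proves Theorem~\ref{thm:bounds}.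

\section{Test morphisms}\label{sec:test}

To show that $\mathcal L$ is not an injectivity class we must rule out every class $\mathcal H$. The following lemma replaces $\mathcal H$ by a single morphism whose domain we may prescribe. Let $\mathcal L\subseteq\mathcal K$ be a full subcategory and $K$ an object of $\mathcal K$. A \emph{test morphism for $K$} is a morphism $h\colon K\to T$ that is not a split monomorphism and with respect to which every object of $\mathcal L$ is injective.

\begin{lemma}\label{lem:test}
Let $\mathcal L\subseteq\mathcal K$ be a full subcategory. If every $K\notin\mathcal L$ has a test morphism, then $\mathcal L$ is an injectivity class. The converse holds if $\mathcal K$ has pushouts.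
\end{lemma}

\begin{proof}
Let $\mathcal H_{\mathcal L}$ be the class of all morphisms with respect to which every object of $\mathcal L$ is injective, so that $\mathcal L\subseteq\mathrm{Inj}\,\mathcal H_{\mathcal L}$. A test morphism $h$ for $K$ lies in $\mathcal H_{\mathcal L}$, and $\mathrm{id}_K$ does not factor through $h$, so $K\notin\mathrm{Inj}\,\mathcal H_{\mathcal L}$. This proves the first claim.

Conversely, let $\mathcal L=\mathrm{Inj}\,\mathcal H$ and $K\notin\mathcal L$. Choose $h'\colon X\to Y$ in $\mathcal H$ and $f\colon X\to K$ that does not factor through $h'$, and form the pushout $h\colon K\to T$, $q\colon Y\to T$ with $hf=qh'$. Let $L\in\mathcal L$ and $g\colon K\to L$. Since $L$ is injective with respect to $h'$, we have $gf=g'h'$ for some $g'\colon Y\to L$, and the universal property of the pushout gives $\bar g\colon T\to L$ with $\bar gh=g$. So $L$ is injective with respect to $h$. If $rh=\mathrm{id}_K$, then $(rq)h'=rhf=f$, contrary to the choice of $f$. So $h$ is a test morphism for $K$.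
\end{proof}

The two closure properties in (S) are exactly what is needed to write down a test morphism when sizes cause no trouble.

\begin{proposition}\label{prop:solution}
Let $\mathcal K$ have products and let $\mathcal L$ be closed under products and split subobjects. Suppose that for each $K\notin\mathcal L$ there is a set of morphisms $g_i\colon K\to L_i$ with $L_i\in\mathcal L$ such that every morphism from $K$ to an object of $\mathcal L$ factors through some $g_i$. Then $\mathcal L$ is an injectivity class.
\end{proposition}

\begin{proof}
Let $h=\langle g_i\rangle\colon K\to\prod_iL_i$. A morphism that factors through $g_i=\pi_ih$ factors through $h$, so every object of $\mathcal L$ is injective with respect to $h$. The codomain of $h$ is in $\mathcal L$ and $K$ is not, so $h$ is not a split monomorphism. Apply Lemma~\ref{lem:test}.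
\end{proof}

For example, the hypothesis holds trivially in a complete lattice viewed as a category, where there is only a set of morphisms; there $h$ is the inequality between $K$ and the meet of all elements of $\mathcal L$ above $K$.

The situation is most transparent when $K$ is an initial object $0$. A morphism $h\colon 0\to T$ is determined by $T$. It is a split monomorphism if and only if there is a morphism $r\colon T\to 0$, because $rh=\mathrm{id}_0$ is automatic. An object $L$ is injective with respect to $h$ if and only if there is a morphism $T\to L$, because there is only one morphism $0\to L$. Lemma~\ref{lem:test} therefore has the following special case.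

\begin{corollary}\label{cor:testobject}
Let $\mathcal K$ have pushouts and an initial object $0$. If $\mathcal L$ is an injectivity class and $0\notin\mathcal L$, then there is an object $T$ with a morphism to every object of $\mathcal L$ and no morphism to $0$.
\end{corollary}

We call such a $T$ a \emph{test object}. A test object is a single object and so has a fixed size. This suggests how (S) can fail. We look for a class $\mathcal L$ that contains, for every $T$, an object $L$ which $T$ cannot tell from $0$, in the sense that a morphism $T\to L$ already yields a morphism $T\to0$. At the same time no product of objects of $\mathcal L$ may have a morphism to $0$, since such a morphism makes $0$ a split subobject of the product. In $\mathbf{Boo}_\lambda$ the initial object is $\mathbf 2$, morphisms to it are governed by $\lambda$-complete ultrafilters, and the absence of such ultrafilters makes both demands compatible.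

\section{Points of $\lambda$-complete Boolean algebras}\label{sec:boo}

Throughout this section $\lambda$ is an uncountable regular cardinal, and ``morphism'' means morphism of $\mathbf{Boo}_\lambda$.

\subsection*{The category $\mathbf{Boo}_\lambda$}
Add to the signature of Boolean algebras an operation $\bigvee$ of arity $\alpha$ for each $\alpha<\lambda$, and add to the axioms the equations
\[
x_j\wedge\bigvee_{i<\alpha}x_i=x_j\quad(j<\alpha),\qquad y\wedge\bigvee_{i<\alpha}x_i=\bigvee_{i<\alpha}(y\wedge x_i).
\]
The first says that $\bigvee_ix_i$ is an upper bound of the $x_i$. If $y$ is any upper bound, then $y\wedge x_i=x_i$ for all $i$, and the second gives $y\wedge\bigvee_ix_i=\bigvee_ix_i$; so $\bigvee_ix_i$ is the join. Conversely, joins in a Boolean algebra satisfy both equations. Hence $\mathbf{Boo}_\lambda$ is a variety of algebras with operations of arity less than $\lambda$, and it is locally $\lambda$-presentable by \cite[Theorem 3.36]{AR}. Products are formed on underlying sets with coordinatewise operations, $\mathbf 2$ is initial, and $\mathbf 1$ is terminal. There is no morphism $\mathbf 1\to\mathbf 2$, since morphisms preserve $0$ and $1$. Morphisms preserve meets of fewer than $\lambda$ elements, by De Morgan's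 laws.

The power set $\mathcal P(X)$ of a set $X$ is an object of $\mathbf{Boo}_\lambda$, isomorphic to the power $\mathbf 2^X$. The assignment $u\mapsto u^{-1}(1)$ is a bijection between the points of $\mathcal P(X)$ and the $\lambda$-complete ultrafilters on $X$.

Let $F$ be a $\kappa$-complete filter on $X$ with $\kappa\ge\lambda$. Put $a\sim b$ if $\{\xi\in X:\xi\in a\Leftrightarrow\xi\in b\}\in F$. If $a_i\sim b_i$ for $i<\alpha<\lambda$, then $\bigcup_ia_i$ and $\bigcup_ib_i$ agree on the intersection of the sets on which $a_i$ and $b_i$ agree, and this intersection is in $F$; also, complements agree wherever the sets do. So $\sim$ is a congruence for all operations, the quotient $\mathcal P(X)/F$ is in $\mathbf{Boo}_\lambda$, and $a\mapsto[a]$ is a morphism $\mathcal P(X)\to\mathcal P(X)/F$ with $[a]=1$ exactly for $a\in F$. A point of $\mathcal P(X)/F$, composed with the quotient map, is a $\lambda$-complete ultrafilter that extends $F$; conversely, such an ultrafilter contains both or neither of two equivalent sets and so defines a point of the quotient. For a regular cardinal $\kappa$ the basic example is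
\[
G_\kappa=\{a\subseteq\kappa:|\kappa\setminus a|<\kappa\},
\]
a $\kappa$-complete filter because a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$.

\subsection*{The idea in one example}
Let $\lambda=\aleph_1$. We exhibit a nontrivial pointless algebra $B$ and then show that it is not a test object for the class of pointless algebras.

\begin{example}\label{ex:cantor}
Let $Y=\{0,1\}^\omega$, let $F$ be the filter of subsets of $Y$ with countable complement, and let $B=\mathcal P(Y)/F$. Put $c_n^1=[\{t\in Y:t(n)=1\}]$ and $c_n^0=\neg c_n^1$. For each $t\in Y$,
\begin{equation}\label{eq:cantor}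
\bigwedge_{n<\omega}c_n^{t(n)}=[\{t\}]=0 .
\end{equation}

\emph{$B$ is pointless.} If $u$ is a point, let $t(n)=u(c_n^1)$. Then $u(c_n^{t(n)})=1$ for all $n$, so $u$ sends the left side of \eqref{eq:cantor} to $1$ and the right side to $0$.

\emph{There is no morphism $g\colon B\to\mathcal P(\kappa)/G_\kappa$ for $\kappa=(2^{\aleph_0})^+$.} Choose $s_n\subseteq\kappa$ with $[s_n]=g(c_n^1)$. Each $\xi<\kappa$ determines $t_\xi\in Y$ by $t_\xi(n)=1\Leftrightarrow\xi\in s_n$. For $t\in Y$, the set $\{\xi:t_\xi=t\}$ is the intersection of the sets $s_n$ with $t(n)=1$ and the sets $\kappa\setminus s_n$ with $t(n)=0$. It represents the image under $g$ of the left side of \eqref{eq:cantor}, so it represents $0$ and has size less than $\kappa$. Thus the regular cardinal $\kappa>2^{\aleph_0}$ is a union of $2^{\aleph_0}$ sets of size less than $\kappa$, which is impossible.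
\end{example}

In the second part, each $\xi<\kappa$ is a candidate for a point of $B$. Each relation \eqref{eq:cantor} is violated by a small set of candidates only, and there are too few relations to exclude all candidates. The next lemma runs this argument with all the relations that hold in an algebra $T$. Let
\[
\sigma(T)=\sum_{\alpha<\lambda}|T|^{|\alpha|}
\]
be the number of sequences in $T$ of length less than $\lambda$. There is at least one sequence of each length, and there are $|T|$ of length one, so $\sigma(T)\ge\lambda$ and $\sigma(T)\ge|T|$.

\begin{lemma}\label{lem:reflect}
Let $T\in\mathbf{Boo}_\lambda$, let $\kappa>\sigma(T)$ be a cardinal, and let $F$ be a $\kappa$-complete filter on a set $X$. If there is a morphism $g\colon T\to\mathcal P(X)/F$, then $T$ has a point.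
\end{lemma}

\begin{proof}
For each $p\in T$ choose $s(p)\subseteq X$ with $[s(p)]=g(p)$. Since $g$ and the quotient map are morphisms, $[s(1)]=1$, $[s(\neg p)]=[X\setminus s(p)]$ and $[s(\bigvee_ip_i)]=[\bigcup_is(p_i)]$. Hence the following sets are in $F$:
\begin{itemize}
\item the set $s(1)$;
\item for each $p\in T$, the set $\{\xi:\xi\in s(\neg p)\Leftrightarrow\xi\notin s(p)\}$;
\item for each sequence $(p_i)_{i<\alpha}$ in $T$ with $\alpha<\lambda$, the set $\{\xi:\xi\in s(\bigvee_ip_i)\Leftrightarrow\exists i\ \xi\in s(p_i)\}$.
\end{itemize}
There are at most $1+|T|+\sigma(T)=\sigma(T)<\kappa$ of these sets, so their intersection is in $F$ and contains some $\xi$. Define $u(p)=1$ if $\xi\in s(p)$ and $u(p)=0$ otherwise. Then $u$ preserves $1$, complements and joins of fewer than $\lambda$ elements, so it is a point of $T$.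
\end{proof}

The bound on $\kappa$ cannot be dropped: the algebra $B$ of Example~\ref{ex:cantor} is itself of the form $\mathcal P(X)/F$ with $F$ an $\aleph_1$-complete filter, the identity is a morphism $B\to\mathcal P(X)/F$, and $B$ has no point.

\subsection*{Complete ultrafilters and measurable cardinals}
Lemma~\ref{lem:reflect} provides algebras that small objects cannot tell from $\mathbf 2$. To see that they, and products of pointless algebras, are pointless, we need to know when nonprincipal $\lambda$-complete ultrafilters exist. Such an ultrafilter on $X$ need not be $|X|$-complete, but pushing it forward along a minimal partition yields a measurable cardinal.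

\begin{lemma}\label{lem:meas}
If some set $X$ carries a nonprincipal $\lambda$-complete ultrafilter $U$, then there is a measurable cardinal $\ge\lambda$.
\end{lemma}

\begin{proof}
Call a subset of $X$ \emph{null} if it is not in $U$; subsets of null sets are null. Let $\mu$ be the least cardinal such that $X$ has a partition into $\mu$ null sets. It exists, because singletons are null, and $\mu\ge\lambda$, because $X\in U$ is not a union of fewer than $\lambda$ null sets. Fix such a partition and let $\pi\colon X\to\mu$ send each element to the index of its piece. Then $W=\{b\subseteq\mu:\pi^{-1}(b)\in U\}$ is an ultrafilter on $\mu$, and it is nonprincipal because the fibers of $\pi$ are null.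

Suppose that $b=\bigcup_{i<\nu}b_i\in W$ with $\nu<\mu$ and $b_i\notin W$ for all $i$. The sets $\pi^{-1}(b_i)\setminus\bigcup_{j<i}\pi^{-1}(b_j)$ for $i<\nu$, together with $X\setminus\pi^{-1}(b)$, are null, pairwise disjoint and cover $X$. The nonempty ones among them partition $X$ into at most $\nu+1$ null sets, and $\nu+1<\mu$ since $\mu$ is infinite. This contradicts the minimality of $\mu$. So $W$ is $\mu$-complete, and $\mu\ge\lambda>\omega$ is measurable.
\end{proof}

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\mathcal L$ be the class of pointless algebras in $\mathbf{Boo}_\lambda$. By Lemma~\ref{lem:meas} and the hypothesis, every $\lambda$-complete ultrafilter on any set is principal.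

\emph{Split subobjects.} Let $m\colon B\to A$ and $r\colon A\to B$ with $rm=\mathrm{id}_B$ and $A\in\mathcal L$. If $u$ were a point of $B$, then $ur$ would be a point of $A$. So $B\in\mathcal L$.

\emph{Products.} The empty product $\mathbf 1$ is pointless. Let $A=\prod_{i\in I}A_i$ with $I\neq\emptyset$ and $A_i\in\mathcal L$, and suppose that $u$ is a point of $A$. The idea is that $u$ must depend on one coordinate only. For $J\subseteq I$ let $e_J\in A$ have coordinate $1$ at $i\in J$ and $0$ at $i\notin J$. The map $J\mapsto e_J$ is the product $\mathcal P(I)\cong\mathbf 2^I\to A$ of the morphisms $\mathbf 2\to A_i$, so $J\mapsto u(e_J)$ is a point of $\mathcal P(I)$, that is, a $\lambda$-complete ultrafilter on $I$. It is principal, so $u(e_{\{i\}})=1$ for some $i$. For $a\in A_i$ let $\bar a\in A$ have coordinate $a$ at $i$ and $0$ elsewhere, and put $v(a)=u(\bar a)$. The map $a\mapsto\bar a$ preserves $0$, binary meets and joins of fewer than $\lambda$ elements, hence so does $v$, and $v(1)=u(e_{\{i\}})=1$. From $v(a)\wedge v(\neg a)=v(0)=0$ and $v(a)\vee v(\neg a)=v(1)=1$ we get $v(\neg a)=\neg v(a)$. So $v$ is a point of $A_i$, a contradiction.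

\emph{Not an injectivity class.} The identity is a point of $\mathbf 2$, so the initial object $\mathbf 2$ is not in $\mathcal L$. If $\mathcal L$ is an injectivity class, Corollary~\ref{cor:testobject} gives a pointless algebra $T$ with a morphism to every object of $\mathcal L$. Let $\kappa>\sigma(T)$ be regular and $A=\mathcal P(\kappa)/G_\kappa$. A point of $A$ would be a $\lambda$-complete ultrafilter on $\kappa$ that extends $G_\kappa$. It would contain the complement of every singleton and so be nonprincipal, which is impossible. Hence $A\in\mathcal L$, and there is a morphism $T\to\mathcal P(\kappa)/G_\kappa$. By Lemma~\ref{lem:reflect}, $T$ has a point, a contradiction.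
\end{proof}

\begin{remark}\label{rem:hyp}
The absence of measurable cardinals is used twice: for closure under products, and to see that $\mathcal P(\kappa)/G_\kappa$ is pointless. The latter fails if $\kappa\ge\lambda$ is measurable, since a nonprincipal $\kappa$-complete ultrafilter on $\kappa$ contains no set of size less than $\kappa$ and therefore extends $G_\kappa$. Uncountability of $\lambda$ enters through Lemma~\ref{lem:meas}. For ordinary Boolean algebras, the case $\lambda=\omega$, every nontrivial algebra has a homomorphism to $\mathbf 2$ by the prime ideal theorem; the pointless algebras reduce to $\mathbf 1$, and they form the injectivity class $\mathrm{Inj}\{\mathbf 2\to\mathbf 1\}$.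
\end{remark}

\section{The ultrafilter principle}\label{sec:U}

In this section we prove Theorem~\ref{thm:equiv}. The implication (i)$\Rightarrow$(ii) holds because the categories $\mathbf{Boo}_\lambda$ are locally presentable.

To read (U), consider first a one-element set $I=\{\kappa\}$. Then $X_I$ is a copy of $\mathcal P_\kappa(\theta(\kappa))$, a function $f$ is an element $\xi\in\theta(\kappa)$, and $U$ is a $\lambda$-complete ultrafilter on $\mathcal P_\kappa(\theta(\kappa))$ for which each $\xi$ belongs to almost every $x$. So $U$ lets one pass from the small subsets of $\theta(\kappa)$ to $\theta(\kappa)$ itself. The principle allows $U$ to be spread over a set of cardinals $\kappa$; this freedom corresponds to closure under products.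

For $\kappa\in\mathrm{Reg}$ and a cardinal $\theta$, the \emph{cone} over $y\in\mathcal P_\kappa(\theta)$ is $\{x\in\mathcal P_\kappa(\theta):y\subseteq x\}$. It contains $y$, and the intersection of the cones over $y_i$, $i<\alpha<\kappa$, is the cone over $\bigcup_iy_i$, which has size less than $\kappa$ by regularity. So the sets that contain a cone form a $\kappa$-complete filter on $\mathcal P_\kappa(\theta)$, the \emph{cone filter}. It contains $\{x:\xi\in x\}$, the cone over $\{\xi\}$, for each $\xi\in\theta$. Extending the cone filter on $\mathcal P_\omega(\theta(\omega))$ to an ultrafilter shows that the case $\lambda=\omega$ of (U), which the principle leaves out, is a theorem of ZFC.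

\subsection*{From Boolean algebras to ultrafilters}
In the proof of Theorem~\ref{thm:counter} the absence of measurable cardinals made all products of pointless algebras pointless. That is no longer available. We therefore take one algebra $A_\kappa$ for each large $\kappa$ and close only these under products. The failure of (U) is what keeps the products pointless.

\begin{proof}[Proof of \textup{(ii)}$\Rightarrow$\textup{(iii)}]
Suppose that (U) fails for $\lambda$ and $\theta$. Let $R=\{\kappa\in\mathrm{Reg}:\kappa\ge\lambda\}$. For $\kappa\in R$ let $F_\kappa$ be the cone filter on $\mathcal P_\kappa(\theta(\kappa))$ and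
\[
A_\kappa=\mathcal P\bigl(\mathcal P_\kappa(\theta(\kappa))\bigr)/F_\kappa\in\mathbf{Boo}_\lambda .
\]
For each cardinal $\mu$ let $\Pi_\mu=\prod_{\kappa\in R\cap\mu}A_\kappa$, and let $\mathcal L$ be the class of all $B\in\mathbf{Boo}_\lambda$ such that there is a morphism $\Pi_\mu\to B$ for some $\mu$. The projection $\Pi_{\kappa^+}\to A_\kappa$ shows that $A_\kappa\in\mathcal L$ for $\kappa\in R$.

\emph{Closure.} If $B\in\mathcal L$ and there is a morphism $B\to B'$, then $B'\in\mathcal L$; applied to a retraction $r$, this gives closure under split subobjects. Let $(B_t)$ be a set-indexed family in $\mathcal L$, let $\mu_t$ be the least cardinal with a morphism $\Pi_{\mu_t}\to B_t$, and let $\mu$ be the supremum of the $\mu_t$, which exists by Replacement. Composing with the projections $\Pi_\mu\to\Pi_{\mu_t}$ gives morphisms $\Pi_\mu\to B_t$ for all $t$, hence a morphism $\Pi_\mu\to\prod_tB_t$. This includes the empty family. So $\mathcal L$ is closed under products.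

\emph{The algebra $\mathbf 2$ is not in $\mathcal L$.} Suppose that $\Pi_\mu$ has a point $u$, and let $I=R\cap\mu$. Sending $Z\subseteq X_I$ to its sections $Z_\kappa=\{x:(\kappa,x)\in Z\}$ is an isomorphism $\mathcal P(X_I)\cong\prod_{\kappa\in I}\mathcal P(\mathcal P_\kappa(\theta(\kappa)))$. Compose it with the product of the quotient maps and with $u$. The result is a point of $\mathcal P(X_I)$, that is, a $\lambda$-complete ultrafilter $U$ on $X_I$. If $Z_\kappa\in F_\kappa$ for all $\kappa\in I$, then $Z$ is sent to $1\in\Pi_\mu$, so $Z\in U$. For $f\in\prod_{\kappa\in I}\theta(\kappa)$, the section of $Z_f$ at $\kappa$ is the cone over $\{f(\kappa)\}$, so $Z_f\in U$. Thus $I$ and $U$ witness (U) for $\lambda$ and $\theta$, a contradiction.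

\emph{Not an injectivity class.} Otherwise Corollary~\ref{cor:testobject} gives a pointless $T$ with a morphism to $A_\kappa$ for every $\kappa\in R$. For $\kappa\in R$ with $\kappa>\sigma(T)$ this contradicts Lemma~\ref{lem:reflect}, as $F_\kappa$ is $\kappa$-complete.

So (S) fails in $\mathbf{Boo}_\lambda$.
\end{proof}

\subsection*{From ultrafilters to injectivity classes}
The converse is a compactness argument: morphisms defined on small pieces of an object, chosen with no compatibility, are averaged by an ultrafilter into one morphism defined on the whole object. Here is the finite case.

\begin{example}\label{ex:graph}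
Let $G$ and $H$ be graphs with $H$ finite, and suppose that for each finite set $x$ of vertices of $G$ the induced subgraph on $x$ has a homomorphism $r_x$ to $H$. Then $G$ has a homomorphism to $H$. Indeed, let $U$ be an ultrafilter on the set of all finite sets of vertices of $G$ that extends the cone filter. For a vertex $v$, the set $\{x:v\in x\}\in U$ is the union of the finitely many disjoint sets $\{x:v\in x,\ r_x(v)=w\}$, where $w$ ranges over the vertices of $H$. Exactly one of them is in $U$; let $\rho(v)$ be the corresponding $w$. If $v,v'$ are adjacent, there is an $x$ with $v,v'\in x$, $r_x(v)=\rho(v)$ and $r_x(v')=\rho(v')$, because two sets in $U$ meet. So $\rho(v)$ and $\rho(v')$ are adjacent.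
\end{example}

In the general proof, $H$ is replaced by an initial object $0$, vertices and edges by morphisms from a small dense subcategory, and finite subgraphs by colimits of small diagrams. Two things change. The target $0$ may have infinitely many ``elements'', so $U$ must be $\lambda$-complete for a $\lambda$ above their number. And the object $L_\kappa$ whose pieces of size less than $\kappa$ map to $0$ depends on $\kappa$, with no a priori bound on its size; this size is the function $\theta(\kappa)$.

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(i)}]
Assume (U). Let $\mathcal K$ be locally presentable and $\mathcal L\subseteq\mathcal K$ closed under products and split subobjects, and suppose that $\mathcal L$ is not an injectivity class. By Lemma~\ref{lem:test} some $K\notin\mathcal L$ has no test morphism.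

\emph{Step 1: making $K$ initial.} Let $\mathcal C=K\downarrow\mathcal K$. Its objects are pairs $(C,c)$ with $c\colon K\to C$, and a morphism $(C,c)\to(C',c')$ is a morphism $g\colon C\to C'$ of $\mathcal K$ with $gc=c'$. The category $\mathcal C$ is locally presentable by \cite[Proposition 1.57]{AR}. It has the initial object $0=(K,\mathrm{id}_K)$, and its products are $\prod_i(C_i,c_i)=(\prod_iC_i,\langle c_i\rangle)$. Let $\mathcal L_K$ be the class of all $(L,c)$ with $L\in\mathcal L$; it is closed under products in $\mathcal C$. A morphism $(C,c)\to0$ is an $r$ with $rc=\mathrm{id}_K$. Since $\mathcal L$ is closed under split subobjects and $K\notin\mathcal L$,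
\begin{itemize}
\item[(A)] no object of $\mathcal L_K$ has a morphism to $0$.
\end{itemize}
If $(T,h)$ has no morphism to $0$, then $h$ is not a split monomorphism. As $h$ is not a test morphism, there are $L\in\mathcal L$ and $c\colon K\to L$ that does not factor through $h$; that is, there is no morphism $(T,h)\to(L,c)$. So
\begin{itemize}
\item[(B)] for every object $T$ of $\mathcal C$ with no morphism to $0$ there is an $L\in\mathcal L_K$ with no morphism $T\to L$.
\end{itemize}
From now on we work in $\mathcal C$, denote its objects by single letters, and derive a contradiction from (A), (B) and closure of $\mathcal L_K$ under products.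

\emph{Step 2: elements and small pieces.} Let $\mathcal C$ be locally $\mu$-presentable and let $\mathcal A$ be a small full subcategory of representatives of the $\mu$-presentable objects. It is dense, which means that the functor
\[
E\colon\mathcal C\to\mathbf{Set}^{\mathcal A^{\mathrm{op}}},\qquad EC=\mathcal C(-,C)|_{\mathcal A},
\]
is full and faithful \cite[1.22 and 1.26]{AR}. We use fullness only: a natural transformation $EC\to EC'$ yields a morphism $C\to C'$. For $C\in\mathcal C$ let $\mathrm{el}(C)$ be the set of pairs $(A,a)$ with $A\in\mathcal A$ and $a\colon A\to C$. It is the set of objects of the comma category $\mathcal A\downarrow C$, in which a morphism $(A',a')\to(A,a)$ is a $t\colon A'\to A$ with $at=a'$.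

For $\kappa\in\mathrm{Reg}$, call an object of $\mathcal C$ \emph{$\kappa$-built} if it is a colimit of a diagram in $\mathcal A$ whose index category has at most $\kappa+|\mathrm{Mor}\,\mathcal A|$ morphisms. Up to isomorphism there is only a set of such index categories, and each admits only a set of functors to $\mathcal A$; so there is a set $S_\kappa$ of $\kappa$-built objects that represents all of them up to isomorphism. Call $C$ \emph{$\kappa$-null} if every $\kappa$-built object with a morphism to $C$ has a morphism to $0$. This definition does not mention $S_\kappa$ and is uniform in $\kappa$.

\emph{Step 3: $\mathcal L_K$ contains a $\kappa$-null object for every $\kappa$.} For each $T\in S_\kappa$ with no morphism to $0$, use (B) to choose $L_T\in\mathcal L_K$ with no morphism $T\to L_T$, and let $L=\prod_TL_T\in\mathcal L_K$. A morphism from such a $T$ to $L$, composed with the projection, would be a morphism $T\to L_T$. So every $T\in S_\kappa$ with a morphism to $L$ has a morphism to $0$, and the same holds for every $\kappa$-built object because it is isomorphic to a member of $S_\kappa$.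

\emph{Step 4: applying \textup{(U)}.} Let $\theta(\kappa)$ be the maximum of $\kappa$ and the least value of $|\mathrm{el}(L)|$ for $\kappa$-null $L\in\mathcal L_K$. By Step 3 this is a class function on $\mathrm{Reg}$. Let $\lambda>|\mathrm{el}(0)|$ be uncountable and regular, and let $I$ and $U$ be given by (U). For $\kappa\in I$ choose a $\kappa$-null $L_\kappa\in\mathcal L_K$ with $|\mathrm{el}(L_\kappa)|\le\theta(\kappa)$ and an injection $e_\kappa\colon\mathrm{el}(L_\kappa)\to\theta(\kappa)$.

Each $(\kappa,x)\in X_I$ names a small piece of $L_\kappa$, as follows. The full subcategory of $\mathcal A\downarrow L_\kappa$ on the set of objects $e_\kappa^{-1}(x)$ has fewer than $\kappa$ objects. A morphism in it is given by its domain, its codomain and a morphism of $\mathcal A$, so there are at most $\kappa\cdot\kappa\cdot|\mathrm{Mor}\,\mathcal A|\le\kappa+|\mathrm{Mor}\,\mathcal A|$ of them. Let $T_{\kappa,x}$ be a colimit in $\mathcal C$ of the diagram $(A,a)\mapsto A$ on this subcategory, with colimit injections $i^{\kappa,x}_a\colon A\to T_{\kappa,x}$ for $(A,a)\in e_\kappa^{-1}(x)$. It is $\kappa$-built. The morphisms $a\colon A\to L_\kappa$ form a cocone on the diagram, so there is a morphism $T_{\kappa,x}\to L_\kappa$.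 Since $L_\kappa$ is $\kappa$-null, we can choose a morphism $r_{\kappa,x}\colon T_{\kappa,x}\to0$ for each $(\kappa,x)\in X_I$.

\emph{Step 5: averaging.} Let $L=\prod_{\kappa\in I}L_\kappa$. We construct a natural transformation $\rho\colon EL\to E0$. Identify $\mathcal C(A,L)$ with $\prod_{\kappa\in I}\mathcal C(A,L_\kappa)$; for $a=(a_\kappa)_{\kappa\in I}$ and $t\colon A'\to A$ we then have $at=(a_\kappa t)_{\kappa\in I}$. For $A\in\mathcal A$ and $a\in\mathcal C(A,L)$ let
\[
D_a=\{(\kappa,x)\in X_I:e_\kappa(A,a_\kappa)\in x\},
\]
the set of indices at which $i^{\kappa,x}_{a_\kappa}$ is defined. It is the set $Z_f$ for $f(\kappa)=e_\kappa(A,a_\kappa)$, so $D_a\in U$. The function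
\[
D_a\to\mathcal C(A,0),\qquad(\kappa,x)\mapsto r_{\kappa,x}\,i^{\kappa,x}_{a_\kappa},
\]
has at most $|\mathrm{el}(0)|<\lambda$ values. By $\lambda$-completeness one of its fibers is in $U$, and only one, because distinct fibers are disjoint. Let $D'_a\in U$ be this fiber and $\rho_A(a)$ the value on it.

For naturality let $t\colon A'\to A$ be a morphism of $\mathcal A$, and pick $(\kappa,x)\in D'_a\cap D'_{at}$, which is possible as this set is in $U$. Both $(A,a_\kappa)$ and $(A',a_\kappa t)$ are objects of the index category of $T_{\kappa,x}$, and since that subcategory of $\mathcal A\downarrow L_\kappa$ is full, $t$ is a morphism $(A',a_\kappa t)\to(A,a_\kappa)$ in it. Hence $i^{\kappa,x}_{a_\kappa}t=i^{\kappa,x}_{a_\kappa t}$, and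
\[
\rho_{A'}(at)=r_{\kappa,x}\,i^{\kappa,x}_{a_\kappa t}=r_{\kappa,x}\,i^{\kappa,x}_{a_\kappa}\,t=\rho_A(a)\,t .
\]
Since $E$ is full, there is a morphism $L\to 0$. But $L\in\mathcal L_K$, so this contradicts (A).
\end{proof}

Closure under split subobjects was used only for (A). Closure under products was used in Step 3, to defeat all $\kappa$-built objects at once, and in Step 5. Local presentability supplied the small dense subcategory, the colimits $T_{\kappa,x}$ and the products.

\section{Large-cardinal bounds}\label{sec:bounds}

By Theorem~\ref{thm:equiv} we may replace (S) by (U) throughout the proof of Theorem~\ref{thm:bounds}.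

\subsection*{Measurable cardinals}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}\textup{(a)}]
Let $\lambda$ be uncountable and regular, and apply (U) to $\lambda$ and $\theta(\kappa)=\kappa$. Suppose that $\{(\kappa,x)\}\in U$. Since $|x|<\kappa$, there is an $f\in\prod_{\iota\in I}\iota$ with $f(\kappa)\notin x$. Then $Z_f\in U$ is disjoint from $\{(\kappa,x)\}$, which is impossible. So $U$ is nonprincipal, and Lemma~\ref{lem:meas} gives a measurable cardinal $\ge\lambda$.
\end{proof}

Part (a) also follows directly from Theorem~\ref{thm:counter}, applied to a regular $\lambda$ above all measurable cardinals.

\subsection*{Strongly compact cardinals}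
A cardinal $\kappa$ is \emph{$\lambda$-strongly compact} if every $\kappa$-complete filter on any set extends to a $\lambda$-complete ultrafilter. An uncountable cardinal $\kappa$ is \emph{strongly compact} if it is $\kappa$-strongly compact; it is then $\lambda$-strongly compact for all $\lambda\le\kappa$, which gives the second claim of (b) from the first.

\begin{proof}[Proof of Theorem~\ref{thm:bounds}\textup{(b)}]
Let $\lambda$ and $\theta$ be given, and let $\kappa$ be $\lambda$-strongly compact. Every larger cardinal $\kappa'$ is $\lambda$-strongly compact as well, because $\kappa'$-complete filters are $\kappa$-complete; so we may take $\kappa\in\mathrm{Reg}$. Let $I=\{\kappa\}$ and extend the cone filter on $\mathcal P_\kappa(\theta(\kappa))$ to a $\lambda$-complete ultrafilter. Transported to $X_I$, it contains each $Z_f$, the copy of the cone over $\{f(\kappa)\}$.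
\end{proof}

\subsection*{Elementary embeddings}
Let $j\colon V\to M$ be an elementary embedding of the universe into a transitive class $M$. On ordinals $j$ is strictly increasing, and its \emph{critical point} $\kappa$ is the least ordinal with $j(\kappa)\ne\kappa$; it is uncountable, since $j$ fixes $\omega$ and the finite ordinals. For a class $A$ let $j(A)=\bigcup_\alpha j(A\cap V_\alpha)$. If $A$ is defined by a formula with parameter $p$, then $j(A)$ is defined in $M$ by the same formula with parameter $j(p)$, so statements about $A$ transfer to statements about $j(A)$ in $M$ and back.

\begin{lemma}\label{lem:seed}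
Let $j\colon V\to M$ have critical point $\kappa$, let $X$ be a set and $z\in j(X)$. Then $U=\{Z\subseteq X:z\in j(Z)\}$ is a $\kappa$-complete ultrafilter on $X$.
\end{lemma}

\begin{proof}
By elementarity $j$ preserves $\emptyset$, inclusions and finite intersections, and $j(X\setminus Z)=j(X)\setminus j(Z)$; so $U$ is an ultrafilter. If $\gamma<\kappa$, then $j$ sends a sequence $(Z_\alpha)_{\alpha<\gamma}$ to a sequence of length $j(\gamma)=\gamma$ whose term at $\alpha=j(\alpha)$ is $j(Z_\alpha)$. Hence $j(\bigcap_{\alpha<\gamma}Z_\alpha)=\bigcap_{\alpha<\gamma}j(Z_\alpha)$, and $U$ is $\kappa$-complete.
\end{proof}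

With $X=\kappa$ and $z=\kappa\in j(\kappa)$, the ultrafilter is nonprincipal, since $j(\{\alpha\})=\{\alpha\}$ for $\alpha<\kappa$. So the critical point is measurable and hence, by a standard fact, inaccessible.

For a class $A$, a cardinal $\kappa$ is \emph{$A$-strong} if for every ordinal $\beta$ there is an elementary $j\colon V\to M$ with critical point $\kappa$ such that
\[
j(\kappa)>\beta,\qquad V_\beta\subseteq M,\qquad j(A)\cap V_\beta=A\cap V_\beta .
\]
The scheme ``Ord is Woodin'' says that for every class $A$ there is an $A$-strong cardinal; it is formalized in ZFC with extenders as usual.

To prove (c) we take $I=\mathrm{Reg}\cap\kappa$ and derive $U$ from an element $(k,x)\in j(X_I)$ by Lemma~\ref{lem:seed}. The condition $Z_f\in U$ becomes $j(f)(k)\in x$, so the natural choice for $x$ is the set of all values $j(f)(k)$. The difficulty is to see that $x$ lies in $M$ and has size less than $k$ there. Coding $\theta$ into $A$ settles both: it forces $\theta(\iota)<\kappa$ for $\iota<\kappa$, so that there are at most $2^\kappa$ functions $f$, and it gives $j(\theta)(k)=\theta(k)$, so that $x$ has rank below $\beta$.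

\begin{proof}[Proof of Theorem~\ref{thm:bounds}\textup{(c)}]
Let $\lambda$ and $\theta$ be given. Write $(0,\iota,\eta)$ for $(0,(\iota,\eta))$, put
\[
A=\{(1,\lambda)\}\cup\{(0,\iota,\theta(\iota)):\iota\in\mathrm{Reg}\},
\]
and let $\kappa$ be $A$-strong. Let $I=\mathrm{Reg}\cap\kappa$ and $k=(2^\kappa)^+$. Let $\beta$ be a limit ordinal larger than $\lambda$, $k$, $\theta(k)$ and all $\theta(\iota)$ with $\iota\in I$, and let $j\colon V\to M$ be as in the definition of $A$-strong for $\beta$. Since $\beta$ is a limit ordinal, pairs and triples of ordinals below $\beta$ are in $V_\beta$. By elementarity, $j(A)$ consists of $(1,j(\lambda))$ and the triples $(0,\iota,j(\theta)(\iota))$ with $\iota$ regular in $M$.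

\emph{$\kappa>\lambda$.} We have $(1,\lambda)\in A\cap V_\beta\subseteq j(A)$, so $j(\lambda)=\lambda$. If $\kappa\le\lambda$, then $j(\kappa)\le j(\lambda)=\lambda<\beta<j(\kappa)$, which is absurd.

\emph{$\theta(\iota)<\kappa$ for $\iota\in I$.} We have $(0,\iota,\theta(\iota))\in A\cap V_\beta\subseteq j(A)$, so $j(\theta)(\iota)=\theta(\iota)$. As $j(\iota)=\iota$, this gives $j(\theta(\iota))=j(\theta)(j(\iota))=\theta(\iota)$. If $\theta(\iota)\ge\kappa$, then $\theta(\iota)=j(\theta(\iota))\ge j(\kappa)>\beta>\theta(\iota)$, which is absurd. Consequently $|\prod_{\iota\in I}\theta(\iota)|\le\kappa^\kappa=2^\kappa$.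

\emph{The element $(k,x)$.} The cardinal $k$ is regular, so $(0,k,\theta(k))\in A\cap V_\beta\subseteq j(A)$. Hence $k$ is regular in $M$ and $j(\theta)(k)=\theta(k)$. Since $k<\beta<j(\kappa)$, we have $k\in j(I)$. For $f\in\prod_{\iota\in I}\theta(\iota)$, the function $j(f)$ has domain $j(I)$ and $j(f)(k)\in j(\theta)(k)=\theta(k)$. Let
\[
x=\Bigl\{j(f)(k):f\in\prod_{\iota\in I}\theta(\iota)\Bigr\}\subseteq\theta(k).
\]
It is nonempty and $|x|\le2^\kappa$, so there is a surjection $s\colon2^\kappa\to x$. The set $x$ is a subset of $\theta(k)$ and $s$ is a set of pairs of ordinals below $\max(k,\theta(k))<\beta$, so both lie in $V_\beta\subseteq M$. Therefore $M$ sees that $|x|\le 2^\kappa<k$, where $2^\kappa$ denotes the ordinal computed in $V$, and $(k,x)\in j(X_I)$.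

By Lemma~\ref{lem:seed}, $U=\{Z\subseteq X_I:(k,x)\in j(Z)\}$ is a $\kappa$-complete, hence $\lambda$-complete, ultrafilter on $X_I$. Finally $j(Z_f)=\{(\iota,y)\in j(X_I):j(f)(\iota)\in y\}$ contains $(k,x)$, so $Z_f\in U$ for every $f$.
\end{proof}

For (d) we need a model in which (b) applies and some class $A$ has no $A$-strong cardinal. If $A$ is an unbounded class of cardinals, an $A$-strong cardinal reflects members of $A$ from above itself to below itself and is thus an inaccessible limit of $A$. So we take for $A$ the strongly compact cardinals and cut the universe before the first such limit.

\begin{proof}[Proof of Theorem~\ref{thm:bounds}\textup{(d)}]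
Let $\Gamma$ be the theory ZFC $+$ ``there is a proper class of strongly compact cardinals'' $+$ ``no inaccessible cardinal is a limit of strongly compact cardinals''.

\emph{$\Gamma$ is consistent.} Work in a model of ZFC with a proper class of strongly compact cardinals. If there is an inaccessible $\delta$ such that $V_\delta$ satisfies ``there is a proper class of strongly compact cardinals'', take the least one and pass to $V_\delta$, a model of ZFC; otherwise keep the model. The cardinals that are inaccessible in $V_\delta$ are inaccessible in the original model, and the ranks $V_\kappa$ with $\kappa<\delta$ are the same in both. So in either case the resulting model $N$ has a proper class of strongly compact cardinals, and no inaccessible $\kappa$ of $N$ has the property required of $\delta$. Suppose that in $N$ an inaccessible $\kappa$ is a limit of strongly compact cardinals. Each strongly compact $\tau<\kappa$ remains strongly compact in $V_\kappa$: for $X\in V_\kappa$, all subsets of $X$, all filters on $X$ and all subfamilies of these filters are in $V_\kappa$, so ``filter'', ``ultrafilter'' and ``$\tau$-complete'' have the same meaning in $V_\kappa$ and in $N$. Then $V_\kappa$ satisfies ``there is a proper class of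 strongly compact cardinals'', a contradiction. So $N$ is a model of $\Gamma$.

\emph{$\Gamma$ proves \textup{(S)}}, by part (b).

\emph{$\Gamma$ proves that Ord is not Woodin.} Let $A$ be the class of strongly compact cardinals, and suppose that $\kappa$ is $A$-strong. Take $\tau\in A$ with $\tau>\kappa$, an ordinal $\beta>\tau$, and $j\colon V\to M$ as in the definition for $\beta$. Then $\tau\in A\cap V_\beta\subseteq j(A)$ and $\tau<\beta<j(\kappa)$. For $\alpha<\kappa$ we have $j(\alpha)=\alpha<\tau<j(\kappa)$, so in $M$ the class $j(A)$ has an element strictly between $j(\alpha)$ and $j(\kappa)$. By elementarity $A$ has an element strictly between $\alpha$ and $\kappa$. Thus $\kappa$ is a limit of strongly compact cardinals, and it is inaccessible as the critical point of $j$. This contradicts $\Gamma$.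
\end{proof}

\begin{remark}\label{rem:wvp}
By Wilson \cite{Wilson}, the weak Vop\v{e}nka principle is equivalent to ``Ord is Woodin''. So by Theorem~\ref{thm:bounds}(c) it implies (S), and by Theorem~\ref{thm:bounds}(d) it is not implied by (S), under the consistency assumption stated there. This remark is not used in any proof above.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AR}
Ad\'amek and Rosick\'y,
\emph{Locally Presentable and Accessible Categories},
\texttt{https://github.com/lclem/librarian}.

\bibitem{Wilson}
T. Wilson,
\emph{The large cardinal strength of weak Vop\v{e}nka's principle},
J. Math. Log. 22 (2022).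

\end{thebibliography}
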